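\title{Closures of polynomial ideals in the Fock space}

\begin{abstract}
We prove that the closure of an ideal $I$ of $\mathbb{C}[z_1,\dots,z_n]$ in the Fock space of Gaussian square-integrable entire functions consists exactly of the functions in the space whose germ at every point lies in the ideal of germs generated by $I$. In particular the closure is quasi-invariant: it contains $pf$ whenever $f$ lies in it, $p$ is a polynomial and $pf$ is square-integrable. The proof divides such a function by $I$ on all of $\mathbb{C}^n$ with no loss in the Gaussian norm and then dilates the coefficients of the division. It applies to submodules of $\mathbb{C}[z_1,\dots,z_n]^m$. As consequences, ideals correspond bijectively to the quasi-invariant subspaces in which the polynomials are dense, and the orthogonal complement of an ideal is the closed span of the exponential polynomials that it contains.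
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge1$, let $dv$ be Lebesgue measure on $\mathbb{C}^n$, and let $d\mu(z)=(2\pi)^{-n}e^{-|z|^2/2}\,dv(z)$ be the Gaussian measure. The \emph{Fock space} $L^2_a=L^2_a(\mathbb{C}^n)$ consists of the entire functions $f$ with $\|f\|^2=\int|f|^2\,d\mu<\infty$. It is a closed subspace of $L^2(\mathbb{C}^n,d\mu)$ with reproducing kernel
\[
K_\lambda(z)=e^{\bar\lambda z/2},\qquad \bar\lambda z=\sum_{i=1}^n\bar\lambda_iz_i,
\]
that is, $f(\lambda)=\langle f,K_\lambda\rangle$. It contains the polynomial ring $R=\mathbb{C}[z_1,\dots,z_n]$; the monomials are orthogonal and $\|z^\alpha\|^2=2^{|\alpha|}\alpha!$.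

Multiplication by a coordinate is unbounded, since $\|z_1^{k+1}\|^2/\|z_1^k\|^2=2(k+1)$, and it does not map $L^2_a$ into itself: for
\begin{equation}\label{eq:f0}
f_0(t)=\sum_{k\ge1}\frac{t^k}{k\sqrt{2^kk!}}
\end{equation}
we have $\|f_0(z_1)\|^2=\sum k^{-2}<\infty$ and $\|z_1f_0(z_1)\|^2=\sum2(k+1)k^{-2}=\infty$. Invariance under multiplication by polynomials therefore has to be asked only of those products that stay in the space. A closed subspace $M\subset L^2_a$ is \emph{quasi-invariant} if
\[
pM\cap L^2_a\subset M\qquad\text{for every }p\in R .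
\]
For an ideal $I\subset R$ let $[I]$ be the closure of $I$ in $L^2_a$.

\medskip
\noindent\textbf{Question.} \emph{Is $[I]$ quasi-invariant for every ideal $I$ of $R$?}
\medskip

The answer is known to be yes when $I$ has finite codimension and when $I$ is homogeneous. For $n=1$ every ideal is zero or of finite codimension, so the question concerns $n\ge2$; it is posed in \cite{QI}. The obstacle is that for $f_i\in I$ with $f_i\to f$, the hypothesis $pf\in L^2_a$ gives no bound on the norms of the elements $pf_i\in I$.

Two simple cases suggest the answer. If $I$ is the ideal of a point $a$, then $[I]=\{f:f(a)=0\}$: when $f(a)=0$ and polynomials $q_i$ tend to $f$, the polynomials $q_i-q_i(a)\in I$ also tend to $f$. If $I$ is homogeneous, then $f\in[I]$ exactly when each homogeneous component $f_e$ of $f$ lies in $I$, because $f\mapsto f_e$ is an orthogonal projection that maps $I$ into a finite-dimensional subspace of $I$, and $f=\sum f_e$ in norm; then $(pf)_e=\sum_dp_df_{e-d}\in I$. In both cases $[I]$ is cut out of $L^2_a$ by algebraic conditions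 on Taylor coefficients that survive multiplication. One is led to guess that this always happens, and it does.

Let $\mathcal{O}_a$ be the ring of germs at $a$ of holomorphic functions, and write $f\in I\mathcal{O}_a$ when the germ of $f$ at $a$ lies in the ideal of $\mathcal{O}_a$ generated by $I$.

\begin{theorem}\label{thm:ideal}
For every $n\ge1$ and every ideal $I\subset R$,
\[
[I]=\{f\in L^2_a: f\in I\mathcal{O}_a\ \text{for all }a\in\mathbb{C}^n\}.
\]
Consequently $[I]$ is quasi-invariant. More strongly, if $f\in[I]$, $g$ is any entire function and $gf\in L^2_a$, then $gf\in[I]$.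
\end{theorem}

The last two statements follow from the first, since $f\in I\mathcal{O}_a$ implies $gf\in I\mathcal{O}_a$. The proof passes through modules of relations, so we work with modules from the start. Let $E=\mathbb{C}^m$ with its standard inner product, let $L^2_a\otimes E$ be the space of $E$-valued entire functions with $\|f\|^2=\int|f|^2d\mu<\infty$, and let $R_{\le e}$ be the space of polynomials of degree at most $e$. For an $R$-submodule $N\subset R\otimes E$, let $[N]$ be its closure in $L^2_a\otimes E$ and $N\mathcal{O}_a$ the $\mathcal{O}_a$-submodule of $\mathcal{O}_a\otimes E$ that it generates. The description of $[I]$ in Theorem~\ref{thm:ideal} is the case $m=1$ of the first statement below.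

\begin{theorem}\label{thm:module}
For every submodule $N\subset R\otimes E$,
\[
[N]=\{f\in L^2_a\otimes E: f\in N\mathcal{O}_a\ \text{for all }a\in\mathbb{C}^n\}.
\]
Moreover, there are $D\ge1$ and $C<\infty$ such that, if $p_1,\dots,p_l$ is a basis of $N\cap(R_{\le D}\otimes E)$, then $f\in L^2_a\otimes E$ belongs to $[N]$ if and only if $f=\sum_iF_ip_i$ with $F_i$ entire and
\begin{equation}\label{eq:norm}
\sum_{|\alpha|\le D}\int\Big|\sum_iF_i(z)\,\partial^\alpha p_i(z)\Big|^2d\mu(z)<\infty;
\end{equation}
for $f\in[N]$ the $F_i$ can be chosen so that the left side of \eqref{eq:norm} is at most $C\|f\|^2$.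
\end{theorem}

To read \eqref{eq:norm}, freeze the coefficients at $z$ and consider the polynomial $y\mapsto\sum_iF_i(z)p_i(y)$, an element of $N$. The integrand measures its Taylor coefficients at $y=z$. The term $\alpha=0$ is $\|f\|^2$, so the bound by $C\|f\|^2$ says that the division loses nothing.

The proof compares three properties of $f\in L^2_a\otimes E$: (a)~$f\in[N]$; (b)~$f\in N\mathcal{O}_a$ for all $a$; (c)~$f=\sum F_ip_i$ with \eqref{eq:norm}. Section~\ref{sec:reduction} proves (a)$\Rightarrow$(b) and (c)$\Rightarrow$(a); the second implication replaces $\sum F_i(z)p_i(z)$ by $\sum F_i(rz)p_i(z)$, $r\uparrow1$, and shows why \eqref{eq:norm} is the right quantity. The heart of the paper is (b)$\Rightarrow$(c), a global division theorem. Section~\ref{sec:example} proves it by hand for the ideal $(z_1z_2-1)$ and isolates what is missing in general. Sections~\ref{sec:graded}--\ref{sec:local} divide on small balls with constants independent of the center, using compactness of the closure of the translation orbit of $N$. Sections~\ref{sec:dbar}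 and~\ref{sec:global} glue the local quotients with an $L^2$ estimate for $\bar\partial$. Section~\ref{sec:consequences} derives a classification of the quasi-invariant subspaces in which polynomials are dense and a spectral synthesis statement for $[I]^\perp$.

Throughout, $N$ is fixed, $B(w,s)$ is the open Euclidean ball, and $C$ denotes constants, changing from line to line, that do not depend on the points $w,z$, the functions being estimated, or the dilation parameter $r$.

\section{Reduction to a division theorem}\label{sec:reduction}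

We use three elementary facts about Gaussian weights. First, let $c>0$ and let $G=\sum G_\alpha z^\alpha$ be entire. The monomials are orthogonal on every ball $B(0,T)$ for the weight $e^{-c|z|^2/2}$, and the Taylor series converges uniformly there; letting $T\to\infty$ gives
\begin{equation}\label{eq:parseval}
\int|G|^2e^{-c|z|^2/2}\,dv=\sum_\alpha|G_\alpha|^2\int|z^\alpha|^2e^{-c|z|^2/2}\,dv .
\end{equation}
If this is finite, \eqref{eq:parseval} applied to the tails shows that the Taylor polynomials of $G$ converge to $G$ in the weighted norm. Second, $|f(\lambda)|\le\|f\|\,\|K_\lambda\|=\|f\|e^{|\lambda|^2/4}$, so norm convergence implies locally uniform convergence, and the vectors $K_\lambda\otimes\xi$ ($\xi\in E$) span a dense subspace of $L^2_a\otimes E$, since a function orthogonal to all of them vanishes. Third, expanding $|w+u|^2$ gives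
\begin{equation}\label{eq:weyl}
\big|e^{-\bar wu/2-|w|^2/4}\big|=e^{-|w+u|^2/4}\,e^{|u|^2/4}\qquad(u,w\in\mathbb{C}^n).
\end{equation}
Thus near $w$ the weight $e^{-|z|^2/4}$ equals the modulus of a holomorphic function without zeros, up to a factor that does not depend on $w$.

\subsection*{Limits satisfy the local conditions}

The ring $\mathcal{O}_a$ is Noetherian and local, with maximal ideal $\mathfrak{m}_a=\{g:g(a)=0\}$; the ideal $\mathfrak{m}_a^k$ consists of the germs whose Taylor coefficients of order less than $k$ vanish. \emph{Krull's intersection theorem} says that $\bigcap_k\mathfrak{m}^kQ=0$ for a finitely generated module $Q$ over a Noetherian local ring with maximal ideal $\mathfrak{m}$. For $Q=(\mathcal{O}_a\otimes E)/N\mathcal{O}_a$ it reads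
\begin{equation}\label{eq:krull}
\bigcap_{k}\big(N\mathcal{O}_a+\mathfrak{m}_a^k(\mathcal{O}_a\otimes E)\big)=N\mathcal{O}_a .
\end{equation}

\begin{lemma}\label{lem:easy}
If $f\in[N]$, then $f\in N\mathcal{O}_a$ for all $a\in\mathbb{C}^n$.
\end{lemma}

\begin{proof}
Let $f_i\in N$ with $f_i\to f$ in norm. The convergence is locally uniform, so each Taylor coefficient of $f_i$ at $a$ tends to that of $f$; that is, $f_i\to f$ in the finite-dimensional space $(\mathcal{O}_a/\mathfrak{m}_a^k)\otimes E$. The image of $N\mathcal{O}_a$ there is a linear subspace, hence closed. So $f\in N\mathcal{O}_a+\mathfrak{m}_a^k(\mathcal{O}_a\otimes E)$ for every $k$, and \eqref{eq:krull} applies.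
\end{proof}

\subsection*{Dilating the coefficients}

The standard way to improve the growth of $f$ is to pass to $f(rz)$ with $r<1$. This moves the zero set of an ideal $I$ from $V$ to $r^{-1}V$, so in general $f(rz)\notin[I]$. We dilate the coefficients $F_i$ instead and leave the $p_i$ in place. The price is that $p_i(z)$ must be compared with data at the point $rz$, and Taylor's formula does this in terms of all derivatives $\partial^\alpha p_i(rz)$.

\begin{proposition}\label{prop:dilation}
Let $D\ge0$, let $p_1,\dots,p_l\in N\cap(R_{\le D}\otimes E)$ be linearly independent, and let $F_1,\dots,F_l$ be entire functions satisfying \eqref{eq:norm}. Then $f=\sum F_ip_i\in[N]$.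
\end{proposition}

\begin{proof}
Put $\Lambda(\zeta)^2=\sum_{|\alpha|\le D}|\sum_iF_i(\zeta)\partial^\alpha p_i(\zeta)|^2$, so that $\int\Lambda^2d\mu<\infty$ and $|f|\le\Lambda$. Taylor's formula for the $p_i$ at $\zeta$ gives, for all $y,\zeta\in\mathbb{C}^n$,
\begin{equation}\label{eq:taylor}
\Big|\sum_iF_i(\zeta)p_i(y)\Big|=\Big|\sum_{|\alpha|\le D}\frac{(y-\zeta)^\alpha}{\alpha!}\sum_iF_i(\zeta)\partial^\alpha p_i(\zeta)\Big|\le C(1+|y-\zeta|)^D\Lambda(\zeta).
\end{equation}
For $\frac12\le r<1$ let $f_r(z)=\sum_iF_i(rz)p_i(z)$.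

\emph{The norms $\|f_r\|$ are bounded.} Take $y=z$ and $\zeta=rz$ in \eqref{eq:taylor}, and put $t=|y-\zeta|=(1-r)|z|$. Since $1-r^2=(1-r)(1+r)\ge(1-r)^2$,
\[
e^{-|z|^2/2}=e^{-|\zeta|^2/2}e^{-(1-r^2)|z|^2/2}\le e^{-|\zeta|^2/2}e^{-t^2/2}.
\]
As $dv(z)=r^{-2n}dv(\zeta)$ and $r^{-2n}\le4^n$, we obtain
\[
\|f_r\|^2\le C\sup_{t\ge0}\big[(1+t)^{2D}e^{-t^2/2}\big]\int\Lambda^2\,d\mu .
\]

\emph{Each $f_r$ lies in $[N]$.} Because the $p_i$ are linearly independent, $c\mapsto\sup_{|y|\le1}|\sum c_ip_i(y)|$ is a norm on $\mathbb{C}^l$, and \eqref{eq:taylor} yields $|F_i(\zeta)|\le C(2+|\zeta|)^D\Lambda(\zeta)$. Fix $r_1$ with $r<r_1<1$ and let $G_i(z)=F_i(rz)$. Then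
\[
\int|G_i|^2e^{-r_1^2|z|^2/2}\,dv=r^{-2n}\int|F_i(\zeta)|^2e^{-(r_1/r)^2|\zeta|^2/2}\,dv(\zeta)<\infty,
\]
since $r_1/r>1$ makes $(2+|\zeta|)^{2D}e^{-((r_1/r)^2-1)|\zeta|^2/2}$ bounded. By \eqref{eq:parseval} the Taylor polynomials $T_{i,k}$ of $G_i$ converge to $G_i$ for the weight $e^{-r_1^2|z|^2/2}$. The function $|p_i|^2e^{-(1-r_1^2)|z|^2/2}$ is bounded, so $\|G_ip_i-T_{i,k}p_i\|\to0$ as $k\to\infty$, and $T_{i,k}p_i\in N$.

\emph{Passage to the limit.} As $r\uparrow1$, $f_r\to f$ pointwise, which means $\langle f_r,K_\lambda\otimes\xi\rangle\to\langle f,K_\lambda\otimes\xi\rangle$. These vectors span a dense subspace and the norms $\|f_r\|$ are bounded, so $f_r\to f$ weakly. A closed subspace is weakly closed.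
\end{proof}

\begin{remark}\label{rem:loss}
The gain $e^{-(1-r^2)|z|^2/2}$ absorbs any power of $1+(1-r)|z|$ uniformly in $r$, but not a power of $1+|z|$: it is at least $e^{-1}$ on the ball $|z|^2\le(1-r)^{-1}$, which exhausts $\mathbb{C}^n$. A division $f=\sum F_ip_i$ that only gives $\int|F_i|^2(1+|z|)^{-\kappa}d\mu<\infty$ for some $\kappa$ still puts each $f_r$ in $[N]$, but the argument above then gives no bound for $\|f_r\|$ that is uniform in $r$.
\end{remark}

\subsection*{The division theorem}

\begin{theorem}\label{thm:division}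
There are $D\ge1$ and $C<\infty$ with the following property. If $p_1,\dots,p_l$ is a basis of $N\cap(R_{\le D}\otimes E)$ and $f\in L^2_a\otimes E$ satisfies $f\in N\mathcal{O}_a$ for all $a$, then $f=\sum F_ip_i$ with $F_i$ entire and the left side of \eqref{eq:norm} at most $C\|f\|^2$.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:ideal} and~\ref{thm:module}, given Theorem~\ref{thm:division}]
Take $D$ and $C$ from Theorem~\ref{thm:division}. Lemma~\ref{lem:easy}, Theorem~\ref{thm:division} and Proposition~\ref{prop:dilation} give (a)$\Rightarrow$(b)$\Rightarrow$(c)$\Rightarrow$(a) for the three properties listed in Section~\ref{sec:intro}, with the bound $C\|f\|^2$ in (c).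
\end{proof}

\section{The hyperbola, and what changes in general}\label{sec:example}

Let $n=2$, $p=z_1z_2-1$ and $I=(p)$; this ideal is neither homogeneous nor of finite codimension. We prove Theorem~\ref{thm:division} for it with $D=2$, for which $I\cap R_{\le2}=\mathbb{C}p$. Let $f\in L^2_a$ lie in $p\mathcal{O}_a$ for all $a$. Local quotients $f/p$ are unique, so they glue: $f=Fp$ with $F$ entire. The nonzero derivatives of $p$ are $p$, $z_2$, $z_1$ and $1$, so we must show
\begin{equation}\label{eq:hyp}
\int|F|^2\big(|p|^2+|z_1|^2+|z_2|^2+1\big)\,d\mu\le C\|Fp\|^2 .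
\end{equation}
The content lies near the hyperbola, where $p$ is small and its gradient $(z_2,z_1)$ may be large.

Let $P(t)=a_0+\dots+a_dt^d$ and let $G$ be holomorphic near the closed unit disk. The polynomial $P^\sharp(t)=\bar a_d+\bar a_{d-1}t+\dots+\bar a_0t^d$ equals $t^d\overline{P(t)}$ on $|t|=1$. The mean value property of $GP^\sharp$ and the Cauchy--Schwarz inequality give
\begin{equation}\label{eq:circle}
|a_dG(0)|^2\le\frac1{2\pi}\int_0^{2\pi}|G(e^{i\vartheta})P(e^{i\vartheta})|^2\,d\vartheta .
\end{equation}
Fix a direction $v\in\mathbb{C}^2$. For $w\in\mathbb{C}^2$ take $P(t)=p(w+tv)$ and $G(t)=F(w+tv)e^{-t\bar wv/2-|w|^2/4}$, and let $a_v(w)$ be the coefficient of $t^d$ in $P$. By \eqref{eq:weyl}, inequality \eqref{eq:circle} becomes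
\[
|a_v(w)F(w)|^2e^{-|w|^2/2}\le\frac{e^{|v|^2/2}}{2\pi}\int_0^{2\pi}|f(w+e^{i\vartheta}v)|^2e^{-|w+e^{i\vartheta}v|^2/2}\,d\vartheta ,
\]
and integration over $w$ gives $\int|a_vF|^2d\mu\le e^{|v|^2/2}\|f\|^2$. For $v=(1,0)$ we have $P=w_2t+p(w)$, so $d=1$ and $a_v=w_2$. For $v=(0,1)$ we get $a_v=w_1$. For $v=(1,1)$ we have $P=t^2+(w_1+w_2)t+p(w)$, so $d=2$ and $a_v=1$. This proves \eqref{eq:hyp} with $C=1+2e^{1/2}+e$, and with Section~\ref{sec:reduction} it proves Theorem~\ref{thm:ideal} for this ideal.

Identity \eqref{eq:weyl} has moved the problem at $w$ to a problem at the origin for the translate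
\[
p(w+u)=u_1u_2+w_1u_2+w_2u_1+(w_1w_2-1),
\]
and we needed a division estimate for $p(w+\cdot)$, normalized by the size of its coefficients, that is uniform in $w$. The reason to expect one is compactness. The lines $\mathbb{C}\,p(w+\cdot)$ lie in the projective space of $R_{\le2}$. As $w\to\infty$ they accumulate at $\mathbb{C}(u_2+c)$ when $w_1\to\infty$ and $w_2\to c$, at $\mathbb{C}(u_1+c)$ in the symmetric case, and at $\mathbb{C}\cdot1$ when both coordinates tend to infinity. Each limit is again a polynomial by which one can divide. For a general module three new difficulties appear.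

\emph{Generators may degenerate under translation.} The next example shows why Theorem~\ref{thm:module} uses all of $N\cap(R_{\le D}\otimes E)$ for a suitable $D$, and not an arbitrary generating set.

\begin{example}\label{ex:generators}
Let $n=2$, $p_1=z_1$, $p_2=z_1z_2^2-1$. These generate $I=R$, as $1=z_2^2p_1-p_2$. Let $f(z)=f_0(z_2)$ with $f_0$ from \eqref{eq:f0}, and suppose $f=F_1p_1+F_2p_2$ with \eqref{eq:norm} for $D=3$. The term $\alpha=(1,1)$ says $2z_2F_2\in L^2_a$. By \eqref{eq:parseval} the part of its Taylor series free of $z_1$ is in $L^2_a$ as well; but $F_2(0,z_2)=-f_0(z_2)$ and $z_2f_0(z_2)\notin L^2_a$. So no such division exists. The cause is visible at $w=(0,T)$: the span of the translates $p_i(w+u)$ is spanned by $u_1$ and $u_1u_2+(u_1u_2^2-1)/(2T)$, and as $T\to\infty$ it tends to the span of $u_1,u_1u_2$, which generates only the ideal $(u_1)$.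
\end{example}

\emph{Quotients are not unique.} With several $p_i$, local divisions on overlapping balls differ by relations among the $p_i$. To glue them we must divide these differences by the relations, then by relations among relations, and so on, always uniformly in the center.

\emph{The gluing needs an $L^2$ estimate for $\bar\partial$ in a norm that varies with the point}, namely the norm in \eqref{eq:norm}. This norm contributes negative curvature, which the Gaussian has to dominate.

\section{Uniform division in compact families of graded modules}\label{sec:graded}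

Translation preserves $R_{\le e}$, so the truncations in degree at most $e$ of the translates of $N$ have a dimension independent of the translation, and we can take limits in Grassmannians, one for each $e$. A limit is a family of subspaces $V_e\subset R_{\le e}\otimes E$ with $V_e\subset V_{e+1}$ and $z_jV_e\subset V_{e+1}$, but $V_e$ may be smaller than $V_{e+1}\cap(R_{\le e}\otimes E)$: for the hyperbola one limit has $V_1=0$ and $V_2=\mathbb{C}u_2$. Such families are graded modules over a polynomial ring with one more variable, multiplication by which encodes the inclusion $V_e\subset V_{e+1}$.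

Let $S=\mathbb{C}[z_0,\dots,z_n]=\bigoplus_eS_e$, graded by degree. In this section $A\ne0$ is a finite-dimensional space with a basis $a_1,\dots,a_\nu$, and $S\otimes A$ is graded by $(S\otimes A)_e=S_e\otimes A$. A submodule $M$ is \emph{graded} if $M=\bigoplus_eM_e$ with $M_e=M\cap(S_e\otimes A)$, and its \emph{Hilbert function} is $H(e)=\dim M_e$. \emph{Dehomogenization} $\phi\mapsto\phi(1,\cdot)$ is a bijection $S_e\otimes A\to R_{\le e}\otimes A$. Put
\[
M^{\mathrm{aff}}=\bigcup_e\{\phi(1,\cdot):\phi\in M_e\}\subset R\otimes A .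
\]
The union is increasing, because $\phi$ and $z_0\phi$ have the same dehomogenization, and it is stable under $z_1,\dots,z_n$; so $M^{\mathrm{aff}}$ is an $R$-submodule.

\emph{Topology.} The Grassmannian $\mathrm{Gr}(d,V)$ of $d$-dimensional subspaces of a finite-dimensional space $V$ is compact and metrizable; $V_i\to V_\infty$ means that the orthogonal projections converge, for any fixed inner product. Then every $v\in V_\infty$ is the limit of its projections $v_i\in V_i$, and every limit of vectors $v_i\in V_i$ lies in $V_\infty$. The graded submodules with Hilbert function $H$ form a subset of the compact metrizable space $\prod_e\mathrm{Gr}(H(e),S_e\otimes A)$. This subset is closed: if $M_i\to M$ and $v\in M_e$, then $v=\lim v_i$ with $v_i\in(M_i)_e$, and $z_jv=\lim z_jv_i\in M_{e+1}$.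

\emph{Initial modules.} The \emph{monomials} of $S\otimes A$ are the elements $z^\alpha a_j$, $\alpha\in\mathbb{N}^{n+1}$. Declare $z^\alpha a_j>z^\beta a_k$ if the first nonzero entry of $\alpha-\beta=(\alpha_0-\beta_0,\dots,\alpha_n-\beta_n)$ is positive, or if $\alpha=\beta$ and $j<k$. This total order is preserved by multiplication with monomials of $S$. The \emph{leading monomial} of $\phi\ne0$ is the largest monomial that occurs in $\phi$. The \emph{initial module} $\operatorname{in}(M)$ of a graded submodule $M$ is the span of the leading monomials of its nonzero homogeneous elements. It is a submodule spanned by monomials (a \emph{monomial submodule}), and it has the same Hilbert function as $M$: Gaussian elimination gives a basis of $M_e$ with distinct leading monomials, and the leading monomial of any nonzero combination is one of them.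

The first lemma removes the degeneration of Example~\ref{ex:generators}: one degree serves to generate every module with a given Hilbert function, limits included.

\begin{lemma}\label{lem:degree}
Given $A$ and $H$, there is $D\ge1$ such that for every graded submodule $M\subset S\otimes A$ with Hilbert function $H$ and every $e\ge D$,
\[
M_e=S_{e-D}M_D,\qquad \operatorname{in}(M)_e=S_{e-D}\operatorname{in}(M)_D .
\]
Any $D\ge1$ such that all monomial submodules with Hilbert function $H$ are generated in degrees at most $D$ has this property.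
\end{lemma}

\begin{proof}
There are only finitely many monomial submodules with Hilbert function $H$. Otherwise let $M^1,M^2,\dots$ be distinct ones. Each degree contains finitely many monomials, so along a diagonal subsequence $M^i_e$ is eventually equal to a fixed $M^\infty_e$, for every $e$. Then $M^\infty=\bigoplus M_e^\infty$ is a submodule with Hilbert function $H$, and by the Hilbert basis theorem it is generated in degrees at most some $d$. For large $i$ we have $M^i_e=M^\infty_e$ for all $e\le d$, hence $M^\infty\subset M^i$, hence $M^\infty=M^i$ by equality of dimensions. This contradicts distinctness.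

So there is $D\ge1$ such that all these monomial submodules, among them $\operatorname{in}(M)$, are generated in degrees at most $D$. Let $M'\subset M$ be generated by the $M_d$ with $d\le D$. Then $\operatorname{in}(M')\supset\operatorname{in}(M)$, so $\dim M'_e\ge\dim M_e$ for all $e$ and $M'=M$. Finally, if a graded module $L$ is generated in degrees at most $D$, then for $e\ge D$ we have $L_e=\sum_{d\le D}S_{e-D}S_{D-d}L_d\subset S_{e-D}L_D$.
\end{proof}

We next make the generation quantitative. For $z\in\mathbb{C}^n$ define the evaluation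
\[
\operatorname{ev}_z:S_D\otimes A\to A,\qquad \operatorname{ev}_z\phi=\phi(1,z),
\]
and for a function $q$ with values in $S_D\otimes A$ put $(\operatorname{ev}q)(z)=\operatorname{ev}_zq(z)$. If $q=\sum q_i\otimes g_i$ with scalar functions $q_i$ and $g_i\in M_D$, then $\operatorname{ev}q=\sum q_i\,g_i(1,\cdot)$; thus solving $\operatorname{ev}q=f$ with $M_D$-valued $q$ is dividing $f$ by $M_D$, without reference to a basis. For $\rho\in(0,\infty)^n$ and a power series $f=\sum f_\alpha z^\alpha$ in $z_1,\dots,z_n$ with coefficients in a normed space, let $\|f\|_\rho=\sum|f_\alpha|\rho^\alpha$. Then $\|gf\|_\rho\le\|g\|_\rho\|f\|_\rho$ for scalar $g$, and $\|f\|_\rho$ bounds $|f|$ on the open polydisk $\Delta_\rho=\{|z_i|<\rho_i\}$.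

\begin{lemma}[uniform division]\label{lem:uniform}
Let $\mathcal{M}$ be a compact set of graded submodules of $S\otimes A$ with Hilbert function $H$, let $D$ be as in Lemma~\ref{lem:degree}, and fix norms on $A$ and $S_D\otimes A$. For every $\epsilon>0$ there are $\epsilon'\in(0,\epsilon]$ and $C$ such that for each $M\in\mathcal{M}$ there is $\rho\in[\epsilon',\epsilon]^n$ with the following property: every $f\in M^{\mathrm{aff}}$ equals $\operatorname{ev}q$ for some $q\in R\otimes M_D$ with $\|q\|_\rho\le C\|f\|_\rho$.
\end{lemma}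

The polyradius must be allowed to depend on $M$. For $n=1$ and the ideal $(z_1-c)$, $c\neq0$, the choice $\rho=|c|$ fails: $z_1^k-c^k$ has norm $2\rho^k$, while its quotient $\sum_{j<k}c^{k-1-j}z_1^j$ has norm $k\rho^{k-1}$. The proof chooses, near each module $M^0$, a $\rho$ for which the leading monomials of $M^0_D$ dominate the remaining terms. Since the order favors high powers of $z_0$, that is, low degree after dehomogenization, this happens for small $\rho$. Division is then a geometric series, and this persists for nearby modules.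

\begin{proof}
It suffices to find, for each $M^0\in\mathcal{M}$, a neighborhood $U$ of $M^0$ in $\mathcal{M}$, one $\rho\in(0,\epsilon]^n$ and one $C$ that serve all $M\in U$. Finitely many such $U$ cover $\mathcal{M}$; take the largest $C$, and let $\epsilon'$ be the smallest of the numbers $\rho_i$.

\emph{A weight that realizes the order in degree $D$.} Put $\lambda_i=(\nu+1)(D+1)^{n-i}$ for $0\le i\le n$, and $\omega(z^\alpha a_j)=\sum_{i=0}^n\lambda_i\alpha_i+\nu-j$. If $|\alpha|=D$, then $\sum\lambda_i\alpha_i$ is $\nu+1$ times the integer with digits $\alpha_0,\dots,\alpha_n$ in base $D+1$. So if $|\alpha|=|\beta|=D$ and the first nonzero entry of $\alpha-\beta$ is positive, then $\sum\lambda_i\alpha_i-\sum\lambda_i\beta_i\ge\nu+1$, which exceeds the range of $\nu-j\in\{0,\dots,\nu-1\}$. Hence the integer $\omega$ is strictly increasing on the monomials of degree $D$. For $\theta>1$ define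
\[
\Big\|\sum c_{\alpha j}z^\alpha a_j\Big\|_{(\theta)}=\sum|c_{\alpha j}|\,\theta^{\omega(z^\alpha a_j)},\qquad \Big\|\sum c_\alpha z^\alpha\Big\|_{(\theta)}=\sum|c_\alpha|\,\theta^{\sum\lambda_i\alpha_i}
\]
on $S\otimes A$ and $S$. Then $\|P\phi\|_{(\theta)}\le\|P\|_{(\theta)}\|\phi\|_{(\theta)}$ for $P\in S$, with equality when $P$ and $\phi$ are monomials.

\emph{Choice of $\theta$ and $U$.} Let $g_i=l_i+t_i$, $1\le i\le H(D)$, be a basis of $M^0_D$ with distinct leading monomials $l_i$, where $t_i$ involves only monomials smaller than $l_i$. The $l_i$ span $\operatorname{in}(M^0)_D$, and $\|t_i\|_{(\theta)}\le c\,\theta^{-1}\|l_i\|_{(\theta)}$, where $c$ bounds the sums of the moduli of the coefficients of the $t_i$. Fix $\theta\ge\max(2,1/\epsilon,4c)$, so that $\|t_i\|_{(\theta)}\le\frac14\|l_i\|_{(\theta)}$. For $M\in\mathcal{M}$ let $g_i^M$ be the orthogonal projection of $g_i$ on $M_D$, for some fixed inner product, and $t_i^M=g_i^M-l_i$. These depend continuously on $M$ and $t_i^{M^0}=t_i$, so $\|t_i^M\|_{(\theta)}\le\frac12\|l_i\|_{(\theta)}$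 for all $i$ and all $M$ in a neighborhood $U$ of $M^0$.

\emph{Division in degree $e\ge D$.} Fix $M\in U$. By Lemma~\ref{lem:degree}, every monomial $v\in\operatorname{in}(M^0)_e$ is a monomial multiple of some $l_i$; choose one such index $i(v)$. Let $Z_e$ be the span of the monomials of degree $e$ outside $\operatorname{in}(M^0)$, and let $\Pi$ be the projection of $S_e\otimes A$ on $Z_e$ that kills the other monomials. Let $Q_i:S_e\otimes A\to S_{e-D}$ be the linear map with $Q_iv=v/l_i$ for monomials $v\in\operatorname{in}(M^0)_e$ with $i(v)=i$, and $Q_iv=0$ for all other monomials. Checking on monomials, for $\phi\in S_e\otimes A$,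
\[
\phi=\sum_i(Q_i\phi)\,l_i+\Pi\phi,\qquad\sum_i\|Q_i\phi\|_{(\theta)}\|l_i\|_{(\theta)}\le\|\phi\|_{(\theta)} .
\]
Replacing $l_i$ by $g_i^M$ produces the error $T\phi=\phi-\sum(Q_i\phi)g_i^M-\Pi\phi=-\sum(Q_i\phi)t_i^M$, and $\|T\phi\|_{(\theta)}\le\frac12\|\phi\|_{(\theta)}$. Summing $\phi=\sum_{k\ge0}(T^k\phi-T^{k+1}\phi)$ we find
\[
\phi=\sum_i\phi_ig_i^M+\phi',\qquad\phi_i=\sum_{k\ge0}Q_iT^k\phi\in S_{e-D},\qquad\phi'=\sum_{k\ge0}\Pi T^k\phi\in Z_e,
\]
with $\sum_i\|\phi_i\|_{(\theta)}\|l_i\|_{(\theta)}\le2\|\phi\|_{(\theta)}$. In particular $S_e\otimes A=M_e+Z_e$. Here the common Hilbert function enters: $\dim M_e=H(e)=\dim\operatorname{in}(M^0)_e=\dim(S_e\otimes A)-\dim Z_e$, so the sum is direct. If $\phi\in M_e$, the remainder $\phi'$ lies in $M_e\cap Z_e=0$.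

\emph{Dehomogenization.} Put $\rho_i=\theta^{\lambda_i-\lambda_0}$ for $1\le i\le n$. Since $D\ge1$ we have $\lambda_0-\lambda_i\ge1$, so $\rho_i\le\theta^{-1}\le\epsilon$. For $|\alpha|=e$, substituting $\alpha_0=e-\alpha_1-\dots-\alpha_n$ gives $\theta^{\sum\lambda_i\alpha_i}=\theta^{\lambda_0e}\rho_1^{\alpha_1}\cdots\rho_n^{\alpha_n}$. Therefore
\[
\|\phi\|_{(\theta)}=\theta^{\lambda_0e}\|\phi(1,\cdot)\|_\rho,\qquad\|\phi_i\|_{(\theta)}=\theta^{\lambda_0(e-D)}\|\phi_i(1,\cdot)\|_\rho,
\]
where in the first identity $A$ carries the norm $|\sum c_ja_j|=\sum|c_j|\theta^{\nu-j}$, which is equivalent to the given one. The powers $\theta^{\lambda_0e}$ cancel, and as $\|l_i\|_{(\theta)}\ge1$ we get $\sum_i\|\phi_i(1,\cdot)\|_\rho\le2\theta^{\lambda_0D}\|\phi(1,\cdot)\|_\rho$, independently of $e$ and of $M\in U$. Given $f\in M^{\mathrm{aff}}$, write $f=\phi(1,\cdot)$ with $\phi\in M_e$ and $e\ge D$, and put $q=\sum_i\phi_i(1,\cdot)\otimes g_i^M$. Then $\operatorname{ev}q=f$, and $\|q\|_\rho\le C\|f\|_\rho$ because $\|g_i^M\|_{(\theta)}\le\frac32\|l_i\|_{(\theta)}$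 on $U$.
\end{proof}

\section{A complex adapted to translations}\label{sec:complex}

We now attach to $N$ finite-dimensional spaces $W_0,\dots,W_n$: generators of $N$, generators of the relations among them, and so on. They must be chosen canonically, so that they move with translations and vary in compact families to which Lemma~\ref{lem:uniform} applies. Taking a whole graded piece as the set of generators achieves this.

\subsection*{The closure of the orbit}

For $v\in\mathbb{C}^n$ let $\tau_v$ be the graded automorphism of $S$ given by $(\tau_vP)(z_0,z)=P(z_0,z+z_0v)$, where $z=(z_1,\dots,z_n)$. Then $\tau_v\tau_w=\tau_{v+w}$, and $\tau_v$ dehomogenizes to the translation $p\mapsto p(\cdot+v)$. Put $E_0=E$ and let $\tau_v$ act on $E_0$ as the identity. Let $N^h\subset S\otimes E_0$ be the graded submodule with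
\[
N^h_e=\{z_0^e\,p(z/z_0):p\in N\cap(R_{\le e}\otimes E_0)\}.
\]
Then $(\tau_wN^h)^{\mathrm{aff}}=\{p(\cdot+w):p\in N\}$, and all the modules $\tau_wN^h$ have the same Hilbert function $H_0$. Let $\mathcal{M}_0$ be the closure of $\{\tau_wN^h:w\in\mathbb{C}^n\}$. By Section~\ref{sec:graded} it is a compact set of graded submodules with Hilbert function $H_0$. For the hyperbola, $N^h=(z_1z_2-z_0^2)$ and the limit points are the ideals $(z_0z_2+cz_0^2)$, $(z_0z_1+cz_0^2)$ and $(z_0^2)$.

\subsection*{Iterated relations}

For $M\in\mathcal{M}_0$ put $M^{(0)}=M$. Suppose that $E_k\ne0$ and graded submodules $M^{(k)}\subset S\otimes E_k$ are defined, that their Hilbert function $H_k$ does not depend on $M$, and that $M\mapsto M^{(k)}$ is continuous. Let $D_k$ be given by Lemma~\ref{lem:degree} for $(E_k,H_k)$ and put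
\[
E_{k+1}=S_{D_k}\otimes E_k,\qquad W_k(M)=M^{(k)}_{D_k}\subset E_{k+1},\qquad M^{(k+1)}=(S\otimes W_k(M))\cap\ker\operatorname{mult},
\]
where $\operatorname{mult}:S\otimes E_{k+1}\to S\otimes E_k$ is the $S$-linear map $P\otimes P'\otimes b\mapsto PP'\otimes b$, and $E_{k+1}$ is placed in degree $0$. By Lemma~\ref{lem:degree}, $\operatorname{mult}$ maps $S_e\otimes W_k(M)$ onto $M^{(k)}_{e+D_k}$, so $M^{(k+1)}$ has the Hilbert function
\[
H_{k+1}(e)=\dim S_e\cdot H_k(D_k)-H_k(e+D_k),
\]
which does not depend on $M$. The map $M\mapsto M^{(k+1)}$ is continuous. Indeed, let $M_i\to M$, and let $V$ be a limit point of $(M_i^{(k+1)})_e$ in the Grassmannian. Since $S_e\otimes W_k(M_i)\to S_e\otimes W_k(M)$, the space $V$ is contained in $(S_e\otimes W_k(M))\cap\ker\operatorname{mult}=M^{(k+1)}_e$, and both have dimension $H_{k+1}(e)$. So $M^{(k+1)}_e$ is the only limit point, and the Grassmannian is compact.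

We carry this out for $k=0,\dots,n$. The sets $\mathcal{M}_k=\{M^{(k)}:M\in\mathcal{M}_0\}$ are compact, so Lemma~\ref{lem:uniform} applies to them with $A=E_k$ and $D=D_k$. Write $W_k=W_k(N^h)$.

Let $\tau_v$ act on $E_{k+1}=S_{D_k}\otimes E_k$ and on $S\otimes E_k$ as $\tau_v\otimes\tau_v$. Then $\operatorname{mult}$ commutes with $\tau_v$, and induction on $k$ gives $(\tau_wN^h)^{(k)}=\tau_w\big((N^h)^{(k)}\big)$ and
\begin{equation}\label{eq:equiv}
W_k(\tau_wN^h)=\tau_wW_k .
\end{equation}
The evaluation maps are now $\operatorname{ev}_z:E_{k+1}\to E_k$, $P\otimes b\mapsto P(1,z)b$, polynomial in $z$. On elements $P\otimes P'\otimes b$ one sees that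
\begin{equation}\label{eq:multev}
(\operatorname{mult}\phi)(1,z)=\operatorname{ev}_z\big(\phi(1,z)\big)\qquad(\phi\in S\otimes E_{k+1}).
\end{equation}

\begin{lemma}\label{lem:complex}
Let $M\in\mathcal{M}_0$, $0\le k<n$, and $u,v,z\in\mathbb{C}^n$.
\begin{itemize}
\item[(a)] $\operatorname{ev}_zW_{k+1}\subset W_k$, and $\operatorname{ev}_z\operatorname{ev}_z=0$ on $W_{k+1}$.
\item[(b)] $\operatorname{ev}_u\tau_v=\tau_v\operatorname{ev}_{u+v}$ on each of $E_1,\dots,E_{n+1}$.
\item[(c)] $(M^{(k+1)})^{\mathrm{aff}}$ is the kernel of $\operatorname{ev}:R\otimes W_k(M)\to R\otimes E_k$.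
\end{itemize}
\end{lemma}

\begin{proof}
(a) An element $\xi\in W_{k+1}$ lies in $S_{D_{k+1}}\otimes W_k$, so $\operatorname{ev}_z\xi=\xi(1,z)\in W_k$; and $\operatorname{mult}\xi=0$, so $\operatorname{ev}_z\operatorname{ev}_z\xi=0$ by \eqref{eq:multev}.
(b) Both sides send $P\otimes b$ to $P(1,u+v)\tau_vb$.
(c) Every element of $R\otimes W_k(M)$ is $\phi(1,\cdot)$ with $\phi\in S_e\otimes W_k(M)$ for some $e$. By \eqref{eq:multev} it lies in the kernel of $\operatorname{ev}$ if and only if $(\operatorname{mult}\phi)(1,\cdot)=0$, and since $\operatorname{mult}\phi$ is homogeneous this means $\operatorname{mult}\phi=0$.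
\end{proof}

So at each point $z$ we have a complex
\[
W_n\xrightarrow{\operatorname{ev}_z}W_{n-1}\xrightarrow{\operatorname{ev}_z}\cdots\xrightarrow{\operatorname{ev}_z}W_0\xrightarrow{\operatorname{ev}_z}E_0 .
\]
The operator $\operatorname{ev}$ acts on $W_k$-valued functions and, coefficientwise, on $W_k$-valued $(0,q)$-forms. It satisfies $\operatorname{ev}\operatorname{ev}=0$, and it commutes with $\bar\partial$, also on distributions, because $\operatorname{ev}_z$ is a matrix with holomorphic entries. We do not need the complex to terminate: the gluing will stop at $W_n$ because $(0,n)$-forms are $\bar\partial$-closed.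

\begin{example}
A monomial submodule with Hilbert function $\dim S_{e-d}$ is generated by its single monomial of degree $d$. Hence for a principal ideal $I=(p)$ with $\deg p=d\ge1$ one may take $D_0=d$; then $W_0$ is the line spanned by the homogenization of $p$ and $W_1=0$. For $n=2$ and $I=(z_1,z_2)$ we have $N^h=(z_1,z_2)$; a monomial ideal with this Hilbert function is generated by the two variables it contains, so $D_0=1$ and $W_0=\mathbb{C}z_1+\mathbb{C}z_2$. The relations form the free module on $\xi=z_2\otimes z_1-z_1\otimes z_2$, so $D_1=1$, $W_1=\mathbb{C}\xi$ and $W_2=0$. At a point $a$, $\operatorname{ev}_a\xi=a_2z_1-a_1z_2$ and $\operatorname{ev}_a\operatorname{ev}_a\xi=a_2a_1-a_1a_2=0$.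
\end{example}

\subsection*{Norms that move with the point}

Fix $\sigma>0$, to be chosen below. On $S_D$ let the monomials be orthogonal with $|z_0^{D-|\alpha|}z^\alpha|=\sigma^{|\alpha|}$ for $\alpha\in\mathbb{N}^n$, and give $E_{k+1}=S_{D_k}\otimes E_k$ the tensor product inner product, taken linear in the first variable. For $b,b'\in E_k$ set
\[
\langle b,b'\rangle_z=\langle\tau_zb,\tau_zb'\rangle,\qquad|b|_z=|\tau_zb| .
\]
On $E_0$ this is the standard norm. On $E_1$ it measures Taylor coefficients at $z$: if $p\in R_{\le D_0}\otimes E_0$ has homogenization $p^h\in E_1$, then $\tau_zp^h$ dehomogenizes to $u\mapsto p(z+u)$, so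
\begin{equation}\label{eq:taylornorm}
|p^h|_z^2=\sum_{|\alpha|\le D_0}\frac{\sigma^{2|\alpha|}}{(\alpha!)^2}\,|\partial^\alpha p(z)|^2 .
\end{equation}
Two estimates hold uniformly in $z$:
\begin{equation}\label{eq:compare}
|b|_{z'}\le C|b|_z\quad\text{if }|z-z'|\le1,\qquad\qquad|\operatorname{ev}_zb|_z\le C|b|_z .
\end{equation}
The first follows from $\tau_{z'}=\tau_{z'-z}\tau_z$ and the boundedness of $\|\tau_v\|$ for $|v|\le1$; the second from $\tau_z\operatorname{ev}_z=\operatorname{ev}_0\tau_z$, which is Lemma~\ref{lem:complex}(b). For a fixed norm the operators $\operatorname{ev}_z$ grow polynomially in $z$; the moving norm removes this growth.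

The parameter $\sigma$ controls how fast the norm moves. The map $v\mapsto\tau_v$ is holomorphic and $\partial\tau_v/\partial v_j=X_j\tau_v$, where $X_j=z_0\,\partial/\partial z_j$ on $S_D$, $X_j=0$ on $E_0$, and $X_j$ acts on $E_{k+1}$ as $X_j\otimes1+1\otimes X_j$. On $S_D$, $X_j$ multiplies $z_0^{D-|\alpha|}z^\alpha$ by $\alpha_jz_0/z_j$; it sends distinct monomials to multiples of distinct monomials or to $0$ and multiplies their norms by $\alpha_j/\sigma$. So $\|X_j\|\le D/\sigma$ on $S_D$, and $\|X_j\|\le(D_0+\dots+D_n)/\sigma$ on $E_1,\dots,E_{n+1}$. The degrees $D_k$ do not depend on $\sigma$, and we fix $\sigma$ so large that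
\begin{equation}\label{eq:sigma}
n\|X_j\|^2\le\tfrac14\qquad\text{on }E_1,\dots,E_{n+1},\text{ for all }j .
\end{equation}

\section{Local division without loss}\label{sec:local}

Lemma~\ref{lem:uniform} divides polynomials at the origin. To divide holomorphic functions near $w$ we translate to the origin with \eqref{eq:weyl} and approximate by elements of the polynomial module. The approximation needs no estimate and rests on two standard facts.

\emph{Flatness.} The ring $\mathcal{O}_a$ is flat over $R$: if $R^l\to R^{l'}\to R^{l''}$ is an exact sequence given by matrices of polynomials, then $\mathcal{O}_a^l\to\mathcal{O}_a^{l'}\to\mathcal{O}_a^{l''}$ is exact.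

\emph{Cartan's Theorem B.} If $\Delta$ is an open polydisk and $\mathcal{K}$ a coherent analytic sheaf on $\Delta$, then $H^1(\Delta,\mathcal{K})=0$. We use this consequence: if $\gamma_1,\dots,\gamma_l$ and $\phi$ are vector-valued holomorphic functions on $\Delta$ and $\phi\in\sum_i\mathcal{O}_a\gamma_i$ for all $a\in\Delta$, then $\phi=\sum g_i\gamma_i$ with $g_i$ holomorphic on $\Delta$. Indeed, the kernel $\mathcal{K}$ of the surjection from $\mathcal{O}^l$ onto the sheaf generated by the $\gamma_i$ is coherent, and $H^1(\Delta,\mathcal{K})=0$ makes the map surjective on sections.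

\begin{lemma}\label{lem:local}
Let $0\le k\le n$ and $0<s\le1$. There are $s'\in(0,s)$ and $C$ such that the following holds for all $w\in\mathbb{C}^n$. Let $\phi$ be holomorphic on $B(w,s)$ with
\[
\Sigma=\sup_{z\in B(w,s)}|\phi(z)|_w\,e^{-|z|^2/4}<\infty .
\]
If $k=0$, assume that $\phi$ is $E_0$-valued and $\phi\in N\mathcal{O}_a$ for all $a\in B(w,s)$. If $k\ge1$, assume that $\phi$ is $W_{k-1}$-valued and $\operatorname{ev}\phi=0$. Then there is a holomorphic $\psi:B(w,s')\to W_k$ with $\operatorname{ev}\psi=\phi$ on $B(w,s')$ and $\sup_{B(w,s')}|\psi(z)|_w\,e^{-|z|^2/4}\le C\Sigma$.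
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:uniform} to $\mathcal{M}_k$ with $\epsilon=s/(4\sqrt n)$, and let $s'=\epsilon'$. Let $M=\tau_wN^h$, let $\rho\in[\epsilon',\epsilon]^n$ be the polyradius for $M^{(k)}$, and put $L=(M^{(k)})^{\mathrm{aff}}$. Then $B(0,s')\subset\Delta_\rho$ and $\Delta_{2\rho}\subset B(0,s/2)$.

\emph{Translation.} For $|u|<s$ let $\tilde\phi(u)=e^{-\bar wu/2-|w|^2/4}\,\tau_w\phi(w+u)$. By \eqref{eq:weyl}, $|\tilde\phi(u)|=|\phi(w+u)|_we^{-|w+u|^2/4}e^{|u|^2/4}\le e^{1/4}\Sigma$. Cauchy's estimates on $\Delta_{2\rho}$ bound the Taylor coefficients by $|\tilde\phi_\alpha|\le e^{1/4}\Sigma\,2^{-|\alpha|}\rho^{-\alpha}$, so $\|\tilde\phi\|_\rho\le2^ne^{1/4}\Sigma$.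

\emph{The germs of $\tilde\phi$ lie in $L\mathcal{O}_a$ for $|a|<s$.} For $k=0$, $L$ is the translate $\{p(\cdot+w):p\in N\}$, and the claim is the translate of the hypothesis. For $k\ge1$, $\tilde\phi$ takes values in $\tau_wW_{k-1}=W_{k-1}(M)$ by \eqref{eq:equiv}, and $\operatorname{ev}_u\tau_w\phi(w+u)=\tau_w\operatorname{ev}_{w+u}\phi(w+u)=0$ by Lemma~\ref{lem:complex}(b), so $\operatorname{ev}\tilde\phi=0$. By Lemma~\ref{lem:complex}(c), $L$ is the kernel of $\operatorname{ev}$ on $R\otimes W_{k-1}(M)$, and by flatness $L\mathcal{O}_a$ is the kernel of $\operatorname{ev}$ on $\mathcal{O}_a\otimes W_{k-1}(M)$.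

\emph{Approximation.} Let $\gamma_1,\dots,\gamma_l$ generate the $R$-module $L$. By Theorem B, $\tilde\phi=\sum g_i\gamma_i$ with $g_i$ holomorphic on $\Delta_{2\rho}$. Cauchy's estimates on $\Delta_{3\rho/2}$ give $\|g_i\|_\rho<\infty$, so the Taylor polynomials of $g_i$ converge to $g_i$ in $\|\cdot\|_\rho$; multiplying them by $\gamma_i$, we see that $\tilde\phi$ is a $\|\cdot\|_\rho$-limit of elements of $L$. If $\tilde\phi=0$, take $\psi=0$. Otherwise choose $y_j\in L$ with $\|\tilde\phi-y_j\|_\rho\le2^{-j-1}\|\tilde\phi\|_\rho$ for $j\ge1$, and put $f_1=y_1$, $f_j=y_j-y_{j-1}$. Then $\tilde\phi=\sum f_j$ and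
\[
\sum_j\|f_j\|_\rho\le\Big(1+\tfrac14+\sum_{j\ge2}(2^{-j-1}+2^{-j})\Big)\|\tilde\phi\|_\rho=2\|\tilde\phi\|_\rho .
\]

\emph{Division.} Lemma~\ref{lem:uniform} gives $q_j\in R\otimes W_k(M)$ with $\operatorname{ev}q_j=f_j$ and $\|q_j\|_\rho\le C\|f_j\|_\rho$. The series $q=\sum q_j$ converges uniformly on $\Delta_\rho$ to a holomorphic function with values in $W_k(M)=\tau_wW_k$, with $|q|\le C\Sigma$ and $\operatorname{ev}q=\tilde\phi$. For $|u|<s'$ put $\psi(w+u)=e^{\bar wu/2+|w|^2/4}\tau_{-w}q(u)\in W_k$. Lemma~\ref{lem:complex}(b) gives $\operatorname{ev}_{w+u}\tau_{-w}=\tau_{-w}\operatorname{ev}_u$, hence $\operatorname{ev}\psi=\phi$; and \eqref{eq:weyl} gives $|\psi(w+u)|_we^{-|w+u|^2/4}=|q(u)|e^{-|u|^2/4}\le C\Sigma$.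
\end{proof}

Only modules in the orbit of $N^h$ are used in this proof; the limit points in $\mathcal{M}_k$ serve to make $s'$ and $C$ independent of $w$.

\section{The $\bar\partial$-equation in the moving norm}\label{sec:dbar}

Write $\partial_j=\partial/\partial z_j$ and $\bar\partial_j=\partial/\partial\bar z_j$. A $W_k$-valued $(0,q)$-form is $\alpha={\sum_J}'\alpha_J\,d\bar z_J$, where the prime means summation over increasing multi-indices; $\alpha_J$ is extended to all $J$ of length $q$ by antisymmetry. Put
\[
h(\xi,\eta)=h_z(\xi,\eta)=e^{-|z|^2/2}\langle\xi,\eta\rangle_z,\qquad\langle\alpha,\beta\rangle_h={\sum_J}'\int h(\alpha_J,\beta_J)\,dv,\qquad\|\alpha\|_h^2=\langle\alpha,\alpha\rangle_h,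
\]
and let $L^2_q$ be the Hilbert space of measurable $W_k$-valued $(0,q)$-forms with $\|\alpha\|_h<\infty$.

\begin{lemma}\label{lem:dbar}
Let $0\le k\le n$, $1\le q\le n$, and let $\Phi\in L^2_q$ satisfy $\bar\partial\Phi=0$ in the sense of distributions. There is $U\in L^2_{q-1}$ with $\bar\partial U=\Phi$ and $\|U\|_h^2\le4\|\Phi\|_h^2$.
\end{lemma}

The method is the $L^2$ duality method, which needs a lower bound for the curvature of $h$. Through $\tau_z$, the metric $\langle\cdot,\cdot\rangle_z$ is the one induced on the moving subspace $\tau_zW_k$ of the fixed space $E_{k+1}$. Its curvature is negative and quadratic in the speed $X_j$ of the motion, while the Gaussian contributes $+\frac12$. Condition \eqref{eq:sigma} makes the sum positive.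

\begin{proof}
\emph{The connection.} Let $\pi_z$ be the orthogonal projection of $E_{k+1}$ on $\tau_zW_k$, and define smooth $\operatorname{End}(W_k)$-valued functions $\Gamma^0_j$ by $\tau_z\Gamma_j^0\xi=\pi_zX_j\tau_z\xi$. For constant $\xi,\eta\in W_k$ we have $\partial_j(\tau_z\xi)=X_j\tau_z\xi$ and $\bar\partial_j(\tau_z\xi)=0$, so
\begin{equation}\label{eq:gamma}
\partial_j\langle\xi,\eta\rangle_z=\langle X_j\tau_z\xi,\tau_z\eta\rangle=\langle\tau_z\Gamma_j^0\xi,\tau_z\eta\rangle .
\end{equation}
Hence $\partial_jh(\xi,\eta)=h(\Gamma_j\xi,\eta)$ with $\Gamma_j=\Gamma_j^0-\bar z_j/2$. Put $\nabla_j=\partial_j+\Gamma_j$. The product rule gives $\partial_jh(a,b)=h(\nabla_ja,b)+h(a,\bar\partial_jb)$ for smooth $W_k$-valued functions $a,b$. If one of them has compact support, integration and conjugation give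
\begin{equation}\label{eq:parts}
\int h(\nabla_ja,b)\,dv=-\int h(a,\bar\partial_jb)\,dv,\qquad\int h(a,\nabla_jb)\,dv=-\int h(\bar\partial_ja,b)\,dv .
\end{equation}

\emph{The curvature.} The commutator $\Theta_{jl}=\nabla_j\bar\partial_l-\bar\partial_l\nabla_j$ is multiplication by $-\bar\partial_l\Gamma_j=\frac12\delta_{jl}-\bar\partial_l\Gamma_j^0$. Applying $\bar\partial_l$ to the second equality in \eqref{eq:gamma},
\[
\langle X_j\tau_z\xi,X_l\tau_z\eta\rangle=\langle(\bar\partial_l\Gamma_j^0)\xi,\eta\rangle_z+\langle\pi_zX_j\tau_z\xi,X_l\tau_z\eta\rangle,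
\]
so $\langle(\bar\partial_l\Gamma_j^0)\xi,\eta\rangle_z=\langle(1-\pi_z)X_j\tau_z\xi,(1-\pi_z)X_l\tau_z\eta\rangle$. For $\xi_1,\dots,\xi_n\in W_k$ this gives
\begin{equation}\label{eq:curv}
\sum_{j,l}h(\Theta_{jl}\xi_j,\xi_l)=e^{-|z|^2/2}\Big(\frac12\sum_j|\xi_j|_z^2-\Big|(1-\pi_z)\sum_jX_j\tau_z\xi_j\Big|^2\Big)\ge\frac14\sum_jh(\xi_j,\xi_j),
\end{equation}
because $|\sum_jX_j\tau_z\xi_j|^2\le\sum_j\|X_j\|^2\cdot\sum_j|\xi_j|_z^2\le\frac14\sum_j|\xi_j|_z^2$ by \eqref{eq:sigma}.

\emph{The basic estimate.} Call a smooth form with compact support a test form. For a $(0,q)$-form $\alpha$ put $(\vartheta\alpha)_K=-\sum_j\nabla_j\alpha_{jK}$, $|K|=q-1$. Since $\bar\partial\beta={\sum_K}'\sum_j\bar\partial_j\beta_K\,d\bar z_j\wedge d\bar z_K$, formula \eqref{eq:parts} gives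
\begin{equation}\label{eq:adjoint}
\langle\bar\partial\beta,\alpha\rangle_h={\sum_K}'\sum_j\int h(\bar\partial_j\beta_K,\alpha_{jK})\,dv=\langle\beta,\vartheta\alpha\rangle_h
\end{equation}
for smooth forms, one of them a test form. As $h$ is smooth and nondegenerate, \eqref{eq:adjoint} also characterizes the distribution $\vartheta\alpha$ for $\alpha\in L^2_q$ (test against $\beta$) and the distribution $\bar\partial\beta$ for $\beta\in L^2_{q-1}$ (test against $\alpha$).

Let $\alpha$ be a test form of degree $(0,q)$. Expand the pointwise norm of $\bar\partial\alpha={\sum_J}'\sum_j\bar\partial_j\alpha_J\,d\bar z_j\wedge d\bar z_J$. The terms indexed by $(j,J)$ and $(l,L)$ interact only if $j\notin J$, $l\notin L$ and $\{j\}\cup J=\{l\}\cup L$. For $j=l$ this forces $J=L$ and gives ${\sum_J}'\sum_{j\notin J}h(\bar\partial_j\alpha_J,\bar\partial_j\alpha_J)$. For $j\ne l$ we have $J=\{l\}\cup K$ and $L=\{j\}\cup K$ as sets, and since $d\bar z_j\wedge d\bar z_l\wedge d\bar z_K=-d\bar z_l\wedge d\bar z_j\wedge d\bar z_K$ the contribution is $-h(\bar\partial_j\alpha_{lK},\bar\partial_l\alpha_{jK})$.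 Adding and subtracting ${\sum_J}'\sum_{j\in J}h(\bar\partial_j\alpha_J,\bar\partial_j\alpha_J)={\sum_K}'\sum_jh(\bar\partial_j\alpha_{jK},\bar\partial_j\alpha_{jK})$ and exchanging the names of $j$ and $l$, we obtain
\[
\|\bar\partial\alpha\|_h^2={\sum_J}'\sum_j\int h(\bar\partial_j\alpha_J,\bar\partial_j\alpha_J)\,dv-{\sum_K}'\sum_{j,l}\int h(\bar\partial_l\alpha_{jK},\bar\partial_j\alpha_{lK})\,dv .
\]
By \eqref{eq:parts}, $-\int h(\bar\partial_l\alpha_{jK},\bar\partial_j\alpha_{lK})\,dv=\int h(\nabla_j\bar\partial_l\alpha_{jK},\alpha_{lK})\,dv$ and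
\[
\|\vartheta\alpha\|_h^2={\sum_K}'\sum_{j,l}\int h(\nabla_j\alpha_{jK},\nabla_l\alpha_{lK})\,dv=-{\sum_K}'\sum_{j,l}\int h(\bar\partial_l\nabla_j\alpha_{jK},\alpha_{lK})\,dv .
\]
Adding, dropping the nonnegative first sum and using \eqref{eq:curv} with $\xi_j=\alpha_{jK}$,
\begin{equation}\label{eq:basic}
\|\vartheta\alpha\|_h^2+\|\bar\partial\alpha\|_h^2\ge{\sum_K}'\sum_{j,l}\int h(\Theta_{jl}\alpha_{jK},\alpha_{lK})\,dv\ge\frac14{\sum_K}'\sum_j\int h(\alpha_{jK},\alpha_{jK})\,dv=\frac q4\|\alpha\|_h^2,
\end{equation}
since each increasing $J$ of length $q$ arises from $q$ pairs $(j,K)$.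

\emph{Extension of \eqref{eq:basic}.} The estimate holds for every $\alpha\in L^2_q$ such that the distributions $\bar\partial\alpha$ and $\vartheta\alpha$ have finite $h$-norm. Let $\chi$ be a smooth cutoff with compact support, equal to $1$ near $0$, and $\chi_T(z)=\chi(z/T)$. Then $\bar\partial(\chi_T\alpha)-\chi_T\bar\partial\alpha=\bar\partial\chi_T\wedge\alpha$ and $(\vartheta(\chi_T\alpha)-\chi_T\vartheta\alpha)_K=-\sum_j(\partial_j\chi_T)\alpha_{jK}$ have norm at most $CT^{-1}\|\alpha\|_h$. Letting $T\to\infty$, we may assume that $\alpha$ has compact support. On a compact set $h$ is comparable to a constant metric. Let $\alpha^\varepsilon$ be the convolution of $\alpha$ with a mollifier. Then $\alpha^\varepsilon\to\alpha$ and $\bar\partial\alpha^\varepsilon=(\bar\partial\alpha)^\varepsilon\to\bar\partial\alpha$ in $L^2$. Further $\vartheta=\vartheta_1+\Gamma$, where $\vartheta_1$ has constant coefficients and $\Gamma$ is multiplication by a smooth matrix, so $\vartheta\alpha^\varepsilon-(\vartheta\alpha)^\varepsilon=\Gamma\alpha^\varepsilon-(\Gamma\alpha)^\varepsilon\to0$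 in $L^2$.

\emph{Duality.} Let $Z=\{\alpha\in L^2_q:\bar\partial\alpha=0\}$, a closed subspace containing $\Phi$. Write a test form $\alpha$ as $\alpha_1+\alpha_2$ with $\alpha_1\in Z$ and $\alpha_2\perp Z$. For test forms $\beta$ of degree $(0,q-1)$ we have $\bar\partial\beta\in Z$, so $\langle\bar\partial\beta,\alpha_2\rangle_h=0$, that is, $\vartheta\alpha_2=0$. Thus $\bar\partial\alpha_1=0$ and $\vartheta\alpha_1=\vartheta\alpha$, and \eqref{eq:basic} gives
\[
|\langle\alpha,\Phi\rangle_h|=|\langle\alpha_1,\Phi\rangle_h|\le\|\alpha_1\|_h\|\Phi\|_h\le2\|\vartheta\alpha\|_h\|\Phi\|_h .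
\]
So $\vartheta\alpha\mapsto\langle\alpha,\Phi\rangle_h$ is a well-defined linear functional of norm at most $2\|\Phi\|_h$ on a subspace of $L^2_{q-1}$. By the Riesz representation theorem there is $U$ with $\|U\|_h\le2\|\Phi\|_h$ and $\langle\vartheta\alpha,U\rangle_h=\langle\alpha,\Phi\rangle_h$ for all test forms $\alpha$, which says $\bar\partial U=\Phi$.
\end{proof}

\section{Global division}\label{sec:global}

\begin{proposition}\label{prop:global}
Let $f\in L^2_a\otimes E_0$ with $f\in N\mathcal{O}_a$ for all $a$. There is a holomorphic $F:\mathbb{C}^n\to W_0$ with $\operatorname{ev}F=f$ and $\|F\|_h\le C\|f\|$.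
\end{proposition}

Here is the mechanism. Let $c_j$ be local quotients, $\operatorname{ev}c_j=f$, and $\chi_j$ a partition of unity. Then $\Phi^0=\sum\chi_jc_j$ satisfies $\operatorname{ev}\Phi^0=f$ but is not holomorphic. Subtracting an arbitrary solution of $\bar\partial U=\bar\partial\Phi^0$ would destroy $\operatorname{ev}\Phi^0=f$; the correction has to be killed by $\operatorname{ev}$, and we seek it in the form $\operatorname{ev}U^1$ with $U^1$ valued in $W_1$. Since $\operatorname{ev}(c_j-c_i)=0$, Lemma~\ref{lem:local} gives $c_j-c_i=\operatorname{ev}c_{ij}$, and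
\[
\bar\partial\Phi^0=\sum_jc_j\bar\partial\chi_j=\sum_{i,j}(c_j-c_i)\chi_i\bar\partial\chi_j=\operatorname{ev}\Phi^1,\qquad\Phi^1=\sum_{i,j}c_{ij}\chi_i\bar\partial\chi_j .
\]
For $n=1$ the form $\Phi^1$ is closed, Lemma~\ref{lem:dbar} solves $\bar\partial U^1=\Phi^1$, and $\Phi^0-\operatorname{ev}U^1$ is the required $F$. For $n>1$ one only knows $\operatorname{ev}\bar\partial\Phi^1=0$, and the step is repeated up to degree $n$.

\begin{proof}
\emph{Radii and cover.} Let $s_0$ be the radius $s'$ of Lemma~\ref{lem:local} for $k=0$, $s=1$, and for $0\le q<n$ let $s_{q+1}$ be the radius $s'$ for $k=q+1$, $s=s_q/2$. Then $1>s_0>\dots>s_n$. Put $s_*=s_n/4$, so that $2s_*\le s_q/2$ for all $q$. Let $\{w_j\}$ be a lattice so fine that the balls $B(w_j,s_*/2)$ cover $\mathbb{C}^n$. Take a smooth $\chi\ge0$ with compact support in $B(0,s_*)$, positive on $B(0,s_*/2)$, and put $\chi_j=\chi(\cdot-w_j)/\sum_i\chi(\cdot-w_i)$. The denominator is positive and periodic, so the $\chi_j$ are translates of one function; they form a partition of unity with $\operatorname{supp}\chi_j\subset B(w_j,s_*)$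 and uniformly bounded derivatives. The sets $\mathcal{J}(z)=\{j:z\in\operatorname{supp}\chi_j\}$ have bounded cardinality. Call a tuple $J=(j_0,\dots,j_q)$, with repetitions allowed, \emph{admissible} if $|w_{j_a}-w_{j_b}|<2s_*$ for all $a,b$. Deleting an entry of an admissible tuple gives an admissible tuple, and every tuple with entries in one set $\mathcal{J}(z)$ is admissible.

\emph{Pointwise bounds for $f$.} Put $\Sigma_j=\sup_{B(w_j,1)}|f(z)|e^{-|z|^2/4}$. The function $u\mapsto f(z+u)e^{-\bar zu/2-|z|^2/4}$ is holomorphic with value $f(z)e^{-|z|^2/4}$ at $u=0$. The mean value inequality for the square of its norm on $B(0,1)$, with \eqref{eq:weyl}, gives $|f(z)|^2e^{-|z|^2/2}\le C\int_{B(z,1)}|f|^2d\mu$. Hence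
\begin{equation}\label{eq:sigmaj}
\Sigma_j^2\le C\int_{B(w_j,2)}|f|^2\,d\mu .
\end{equation}

\emph{Cochains.} For an admissible $J=(j_0,\dots,j_q)$ let $J_a$ be $J$ with the entry $j_a$ deleted, and for a family $c$ indexed by admissible $q$-tuples let $(\delta c)_J=\sum_{a=0}^q(-1)^ac_{J_a}$. At any point where all functions involved are defined, $\delta\delta c=0$: the function obtained by deleting the entries in positions $a<b$ occurs twice, with signs $(-1)^{a+b}$ and $(-1)^{a+b-1}$. We construct, for $0\le q\le n$ and admissible $J=(j_0,\dots,j_q)$, holomorphic functions $c^q_J:B(w_{j_0},s_q)\to W_q$ with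
\begin{equation}\label{eq:cochain}
\operatorname{ev}c^0_j=f,\qquad\operatorname{ev}c^q_J=(\delta c^{q-1})_J\quad(q\ge1),\qquad|c^q_J(z)|_{w_{j_0}}e^{-|z|^2/4}\le C\max_a\Sigma_{j_a}.
\end{equation}
For $q=0$ this is Lemma~\ref{lem:local} with $k=0$, $s=1$. Let $q<n$, let $c^0,\dots,c^q$ be given, and let $J=(j_0,\dots,j_{q+1})$ be admissible. Put $B=B(w_{j_0},s_q/2)$. For every entry $j_a$ we have $B\subset B(w_{j_a},s_q/2+2s_*)\subset B(w_{j_a},s_q)$. So all functions $c^q_{J_a}$ are defined and satisfy \eqref{eq:cochain} on $B$, and for $q\ge1$ the functions $c^{q-1}$ indexed by subtuples of $J$ are defined on $B$, as $s_{q-1}>s_q$. On $B$, \eqref{eq:cochain} and \eqref{eq:compare} give $|(\delta c^q)_J(z)|_{w_{j_0}}e^{-|z|^2/4}\le C\max_a\Sigma_{j_a}$; here \eqref{eq:compare} converts the norm at $w_{j_1}$, in which $c^q_{J_0}$ is bounded, to the norm at $w_{j_0}$. Moreover $\operatorname{ev}(\delta c^q)_J=(\delta\operatorname{ev}c^q)_J$ equals $f-f=0$ if $q=0$ and $(\delta\delta c^{q-1})_J=0$ if $q\ge1$. Lemma~\ref{lem:local} with $k=q+1$, $s=s_q/2$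 yields $c^{q+1}_J$ on $B(w_{j_0},s_{q+1})$.

\emph{Forms.} For $0\le q\le n$ let
\[
\Phi^q=\sum_{J=(j_0,\dots,j_q)}c^q_J\,\chi_{j_0}\bar\partial\chi_{j_1}\wedge\dots\wedge\bar\partial\chi_{j_q},
\]
summed over admissible $J$. Each term is smooth, since $\operatorname{supp}\chi_{j_0}$ is a compact subset of the domain of $c^q_J$, and the sum is locally finite; so $\Phi^q$ is a smooth $W_q$-valued $(0,q)$-form. Fix a point $z$ and let $\mathcal{J}=\mathcal{J}(z)$. Near $z$ the functions $\chi_j$ with $j\notin\mathcal{J}$ vanish. So near $z$ the sums may be taken over all tuples with entries in $\mathcal{J}$; all functions $c_J$ indexed by such tuples are defined and satisfy \eqref{eq:cochain}, since $z\in B(w_j,s_*)$ for $j\in\mathcal{J}$; and $\sum_{j\in\mathcal{J}}\chi_j=1$, $\sum_{j\in\mathcal{J}}\bar\partial\chi_j=0$. It follows that $\operatorname{ev}\Phi^0=f$. For $0\le q<n$,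
\[
\operatorname{ev}\Phi^{q+1}=\sum_{a=0}^{q+1}(-1)^a\sum_{J\in\mathcal{J}^{q+2}}c^q_{J_a}\,\chi_{j_0}\bar\partial\chi_{j_1}\wedge\dots\wedge\bar\partial\chi_{j_{q+1}} .
\]
The function $c^q_{J_a}$ does not depend on $j_a$. Summing over $j_a$ first kills the terms with $a\ge1$ and removes the factor $\chi_{j_0}$ from the term with $a=0$. What remains is $\sum c^q_{j_1\dots j_{q+1}}\bar\partial\chi_{j_1}\wedge\dots\wedge\bar\partial\chi_{j_{q+1}}$, which is $\bar\partial\Phi^q$ because the $c^q_J$ are holomorphic. Thus
\begin{equation}\label{eq:stairs}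
\operatorname{ev}\Phi^0=f,\qquad\operatorname{ev}\Phi^{q+1}=\bar\partial\Phi^q\quad(0\le q<n),\qquad\bar\partial\Phi^n=0,
\end{equation}
the last because there are no nonzero $(0,n+1)$-forms. For $j\in\mathcal{J}(z)$ we have $|z-w_j|<s_*<1$ and $B(w_j,2)\subset B(z,3)$. So \eqref{eq:cochain}, \eqref{eq:compare} and \eqref{eq:sigmaj} bound each coefficient of $\Phi^q$ by $|\Phi^q_K(z)|_z^2e^{-|z|^2/2}\le C\int_{B(z,3)}|f|^2d\mu$, and Fubini's theorem gives $\|\Phi^q\|_h\le C\|f\|$.

\emph{Correction.} Put $U^{n+1}=0$ and $U^{n+2}=0$. By descending induction on $q=n,\dots,1$ we find $W_q$-valued $(0,q-1)$-forms $U^q$ with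
\[
\bar\partial U^q=\Phi^q-\operatorname{ev}U^{q+1},\qquad\|U^q\|_h\le C\|f\| .
\]
For $q=n$ the right side is closed by \eqref{eq:stairs}. If $0\le q<n$ and $U^{q+1},\dots,U^n$ are found, then
\begin{equation}\label{eq:closed}
\bar\partial(\Phi^q-\operatorname{ev}U^{q+1})=\operatorname{ev}\Phi^{q+1}-\operatorname{ev}(\Phi^{q+1}-\operatorname{ev}U^{q+2})=\operatorname{ev}\operatorname{ev}U^{q+2}=0,
\end{equation}
and $\|\Phi^q-\operatorname{ev}U^{q+1}\|_h\le C\|f\|$ because $\operatorname{ev}$ is bounded for the moving norms by \eqref{eq:compare}. For $q\ge1$, Lemma~\ref{lem:dbar} with $k=q$ provides $U^q$. For $q=0$, \eqref{eq:closed} says that $F=\Phi^0-\operatorname{ev}U^1$ satisfies $\bar\partial F=0$ in the sense of distributions; a locally square-integrable function with this property agrees almost everywhere with a holomorphic function, which we again call $F$. It takes values in $W_0$, satisfies $\|F\|_h\le C\|f\|$, and $\operatorname{ev}F=f-\operatorname{ev}\operatorname{ev}U^1=f$.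
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:division}]
Take $D=D_0$. Homogenization $p\mapsto p^h=z_0^Dp(z/z_0)$ maps $N\cap(R_{\le D}\otimes E)$ isomorphically onto $W_0=N^h_D$. Let $F$ be given by Proposition~\ref{prop:global} and write $F=\sum F_ip_i^h$ with $F_i$ entire. Then $f(z)=\operatorname{ev}_zF(z)=\sum F_i(z)p_i(z)$. Formula \eqref{eq:taylornorm}, applied for fixed $z$ to the polynomial $\sum_iF_i(z)p_i$, gives
\[
|F(z)|_z^2=\sum_{|\alpha|\le D}\frac{\sigma^{2|\alpha|}}{(\alpha!)^2}\Big|\sum_iF_i(z)\partial^\alpha p_i(z)\Big|^2 .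
\]
So the left side of \eqref{eq:norm} is at most $C\|F\|_h^2\le C\|f\|^2$, with $C$ independent of the basis.
\end{proof}

This completes the proofs of Theorems~\ref{thm:ideal} and~\ref{thm:module}. The Gaussian form of the weight was used three times: identity \eqref{eq:weyl} made the local estimates independent of the center, the term $\frac12$ in \eqref{eq:curv} paid for the motion of the norm, and the gain under dilation closed the proof of Proposition~\ref{prop:dilation}. That $N$ consists of polynomials was used to form the finite-dimensional spaces $W_k$ and the compact families $\mathcal{M}_k$, and in the finite Taylor expansion \eqref{eq:taylor}.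

\section{Two consequences}\label{sec:consequences}

Let $\mathfrak{n}_a\subset R$ be the ideal of the point $a$; by the Nullstellensatz these are all the maximal ideals of $R$. The map from the localization $R_{\mathfrak{n}_a}$ to $\mathcal{O}_a$ is faithfully flat, and for a faithfully flat ring map $A\to B$ and an ideal $\mathfrak{a}\subset A$, the preimage of $\mathfrak{a}B$ in $A$ is $\mathfrak{a}$.

\begin{corollary}[classification]\label{cor:class}
The map $I\mapsto[I]$ is a bijection from the ideals of $R$ onto the quasi-invariant subspaces $M$ in which $M\cap R$ is dense. Its inverse is $M\mapsto M\cap R$.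
\end{corollary}

\begin{proof}
Let $I$ be an ideal and $p\in[I]\cap R$. By Theorem~\ref{thm:ideal}, $p\in I\mathcal{O}_a$ for all $a$, hence $p\in IR_{\mathfrak{n}_a}$; that is, $gp\in I$ for some $g\in R\setminus\mathfrak{n}_a$. The ideal $\{g\in R:gp\in I\}$ is thus contained in no maximal ideal, so it contains $1$ and $p\in I$. Therefore $[I]\cap R=I$, which is dense in $[I]$, and $[I]$ is quasi-invariant by Theorem~\ref{thm:ideal}. Conversely, let $M$ be quasi-invariant. For $p\in R$ and $q\in M\cap R$ the product $pq$ lies in $pM\cap L^2_a\subset M$, so $M\cap R$ is an ideal; and $M=[M\cap R]$ if $M\cap R$ is dense in $M$.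
\end{proof}

The density condition cannot be dropped. The subspace of all $f\in L^2_a$ that vanish whenever $z_1\in\mathbb{Z}$ is closed and quasi-invariant and contains $\sin\pi z_1$, since $|\sin\pi z_1|\le e^{\pi|z|}$, but it contains no nonzero polynomial.

For $p\in R$ let $p^*$ be the polynomial with conjugated coefficients, and let $p^*(2\partial)$ be the differential operator obtained by substituting $2\,\partial/\partial z_j$ for $z_j$.

\begin{corollary}[spectral synthesis]\label{cor:synth}
For every ideal $I\subset R$,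
\[
[I]^\perp=\{g\in L^2_a:p^*(2\partial)g=0\ \text{for all }p\in I\},
\]
and this space is the closed span of the functions $Q(z)e^{\bar\lambda z/2}$, with $Q\in R$ and $\lambda\in\mathbb{C}^n$, that it contains.
\end{corollary}

\begin{proof}
Differentiating $f(a)=\langle f,K_a\rangle=\int f(z)e^{\sum a_i\bar z_i/2}d\mu(z)$ in $a$ gives $\langle f,z^\alpha K_a\rangle=2^{|\alpha|}\partial^\alpha f(a)$, and so
\begin{equation}\label{eq:pairing}
\langle f,QK_a\rangle=\big(Q^*(2\partial)f\big)(a)\qquad(f\in L^2_a,\ Q\in R).
\end{equation}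
Let $g\in L^2_a$ and $p\in I$. By \eqref{eq:pairing} with $a=0$, $\langle g,qp\rangle=\big(q^*(2\partial)p^*(2\partial)g\big)(0)$ for $q\in R$. So $g\perp qp$ for all $q$ if and only if all derivatives of the entire function $p^*(2\partial)g$ vanish at $0$, that is, $p^*(2\partial)g=0$. This proves the first claim.

For the second, let $f\in L^2_a$ be orthogonal to all functions $QK_a\in[I]^\perp$; we must show $f\in[I]$. Fix $a$ and $k$. By \eqref{eq:pairing}, as $Q$ runs through the polynomials of degree less than $k$, the maps $\langle\cdot,QK_a\rangle$ run through all linear functionals on $\mathcal{O}_a/\mathfrak{m}_a^k$. If such a functional annihilates the image of $I$, then $QK_a\in[I]^\perp$, so the functional annihilates $f$. Hence the class of $f$ lies in the image of $I$, which is a linear subspace, and $f\in I\mathcal{O}_a+\mathfrak{m}_a^k$. By \eqref{eq:krull}, $f\in I\mathcal{O}_a$ for all $a$, and Theorem~\ref{thm:ideal} gives $f\in[I]$.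
\end{proof}

\begin{thebibliography}{1}

\bibitem{QI}
\emph{Quasi-invariant subspaces generated by polynomials with nonzero leading terms},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/90953}.

\end{thebibliography}
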